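# Disjoint short cycles and DP-3-coloring: a weight on vertex sets

## A weight that counts vertices, edges and marked cycles

We begin with a multigraph $G$, finite and loopless, with parallel edges allowed. Degrees and edge numbers count multiplicity. For $X\subseteq V(G)$ let $e(X)$ be the number of edges with both ends in $X$; for disjoint $X,Y$ let $e(X,Y)$ be the number of edges between them.

**Definition (marked cycles).** Let $\mathcal C$ be a family of pairwise vertex-disjoint cycles of $G$, each of length 3 or 4. Its members are called *marked cycles*. For $X\subseteq V(G)$ let $t(X)$ be the number of $C\in\mathcal C$ with $V(C)\subseteq X$.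

**Definition (weight).** For $X\subseteq V(G)$ put
$$q(X)=3|X|-2e(X)+t(X),\qquad q(\emptyset)=0. \tag{1}$$

A vertex contributes $+3$, an edge $-2$, a marked cycle $+1$. Some values to keep in mind:

* One vertex has weight $3$. Two vertices joined by $k$ parallel edges have weight $6-2k$: weight $4,2,0$ for $k=1,2,3$.
* A triangle has weight $9-6=3$ if unmarked and $4$ if marked. A 4-cycle has weight $12-8=4$ if unmarked and $5$ if marked.
* $K_4$ with one marked triangle has weight $12-12+1=1$.
* The prism (two disjoint triangles joined by a perfect matching), with both triangles marked, has weight $18-18+2=2$. Every smaller nonempty set in the prism has weight at least $3$. One vertex has weight $3$ and two vertices at least $4$. Three vertices have weight $4$ if they form a triangle; otherwise they span at most 2 edges and have weight at least $5$. Four vertices span at most 4 edges and have weight at least $4$. Five vertices span $9-3=6$ edges and contain one marked triangle, so the weight is $15-12+1=4$.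

The weight certifies colorability. We will show that if all nonempty sets have weight at least $2$, then $G$ can be colored in a strong sense, with three colors per vertex and an adversary choosing the conflicts. The weight will then settle a question about planar graphs.

## Covers, 3-covers, and the planar problem

All graphs (as opposed to multigraphs) are finite and simple.

**Definition (cover, DP-coloring; Dvořák and Postle).** A *cover* of a graph $G$ is a pair $(L,H)$, where $H$ is a graph and $L$ assigns to each $v\in V(G)$ a set $L(v)\subseteq V(H)$, such that

* the sets $L(v)$ partition $V(H)$;
* each $H[L(v)]$ is complete;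
* for each edge $uv\in E(G)$, the edges of $H$ between $L(u)$ and $L(v)$ form a (possibly empty) matching;
* if $uv\notin E(G)$ and $u\ne v$, there are no edges of $H$ between $L(u)$ and $L(v)$.

An *$(L,H)$-coloring* is an independent set of $H$ of size $|V(G)|$, that is, one containing exactly one vertex of each $L(v)$. The graph $G$ is *DP-$k$-colorable* if it has an $(L,H)$-coloring for every cover with $|L(v)|\ge k$ for all $v$.

Ordinary coloring is the case where all $L(v)$ are copies of the same color set and each edge matches equal colors. An adversary can do worse. Take the 4-cycle $v_1v_2v_3v_4$ with $L(v_i)$ a copy of $\{1,2\}$, match equal colors on $v_1v_2,v_2v_3,v_3v_4$, and on $v_4v_1$ match $1$ with $2$ and $2$ with $1$. The first three edges force $\varphi(v_1)=\varphi(v_3)\neq\varphi(v_2)=\varphi(v_4)$, and the last one demands that $\varphi(v_1)$ is not the color different from $\varphi(v_4)$, so $\varphi(v_1)=\varphi(v_4)$. There is no coloring, so $C_4$ is 2-colorable but not DP-2-colorable.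

We work with a version for multigraphs with exactly three colors per vertex.

**Definition (3-cover).** A *3-cover* of a multigraph $G$ assigns to each vertex $v$ a set $L(v)$ with $|L(v)|=3$, and to each edge $f=uv$ a bijection $L(u)\to L(v)$, used in the other direction via its inverse. Along $f$, a color of $u$ *forbids* exactly one color of $v$, its image. A *coloring* picks $\varphi(v)\in L(v)$ for every $v$ so that, for no edge $uv$, the color $\varphi(v)$ is the one forbidden by $\varphi(u)$. Call $G$ *3-good* if every 3-cover of $G$ has a coloring.

For instance, two vertices joined by two parallel edges are 3-good: whatever color $u$ gets, at most two colors of $v$ are forbidden. With three parallel edges the graph is not 3-good: let $L(u)=L(v)=\mathbb Z/3$ with bijections $x\mapsto x$, $x\mapsto x+1$, $x\mapsto x+2$, and every color of $u$ forbids all of $L(v)$. The weights of these two multigraphs are $2$ and $0$.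

*A 3-good simple graph is DP-3-colorable.* Given a cover $(L,H)$ with $|L(v)|\ge3$, keep three elements of each $L(v)$. For each edge $uv$, the edges of $H$ that remain between the two 3-sets form a partial matching; extend it to a perfect matching, which is a bijection. A coloring of this 3-cover picks one element from each $L(v)$, no two of them matched, so it is an independent set of $H$ of size $|V(G)|$.

Now the planar question. A cycle of length at most 6 is a *$6^-$-cycle*. The distance between two cycles is the smallest distance between a vertex of one and a vertex of the other, so "distance at least 1" between any two distinct $6^-$-cycles just says that they are vertex-disjoint. It is a known result that every planar graph in which the distance between $6^-$-cycles is at least 2 is DP-3-colorable. The problem is taken from the paper at http://classical.goforpromo.com/878/1/mathematics-09-00070-v2.pdf, whose abstract begins "DP-coloring as a generalization of list coloring was introduced by Dvořák and Postle recently". It asks: is there a planar graph in which this distance is at least 1 and which is *not* DP-3-colorable? In plain words, if the short cycles of a planar graph never touch, can an adversary with three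 colors per vertex still win?

The answer is that no such graph exists.

**Theorem 1.** Let $G$ be a multigraph with a family $\mathcal C$ of marked cycles. If $q(X)\ge2$ for every nonempty $X\subseteq V(G)$, then $G$ is 3-good. (In particular, if $G$ is simple, it is DP-3-colorable.)

**Theorem 2.** Every planar graph whose distinct $6^-$-cycles are pairwise vertex-disjoint is DP-3-colorable.

## Greedy coloring, and the truncated dodecahedron

The first thing to try is greedy coloring. If $v$ has degree at most 2, color $G-v$ first; at most two colors are forbidden at $v$, so the coloring extends. If every induced subgraph has a vertex of degree at most 2, this finishes. It does so whenever $3|X|-2e(X)\ge1$ for all nonempty $X$, since then the degree sum $2e(X)$ of $G[X]$ is less than $3|X|$. So with $\mathcal C=\emptyset$, Theorem 1 is trivial, even with $1$ in place of $2$. Its content is the term $t(X)$: every marked cycle allows $3|X|-2e(X)$ to be smaller by one.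

Planar graphs with disjoint short cycles need this allowance. Replace each vertex of the dodecahedron by a triangle, whose three vertices receive the three edges at the old vertex. The result, the truncated dodecahedron, is planar and 3-regular with 60 vertices and 90 edges. Its only $6^-$-cycles are the 20 disjoint triangles. Indeed, let $Z$ be a cycle other than these triangles. It uses some old edge, and it uses an even number of the three old edges at each triangle, hence 0 or 2. So the old edges of $Z$ form a cycle of the dodecahedron, with $k\ge5$ edges. At each of the $k$ triangles visited, the two old edges end at different vertices, so $Z$ also uses at least one triangle edge there. Thus $|Z|\ge2k\ge10$.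

So Theorem 2 applies to this graph, but greedy coloring cannot start: there is no vertex of degree 2, and $3n-2e=0$. With all triangles marked, however, the weight of the whole graph is $20$. This reserve comes from the disjointness of the short cycles, and we check next that it is always present.

## Euler's formula gives weight at least 3

This section derives Theorem 2 from Theorem 1. We use three textbook facts: Euler's formula; the decomposition of a connected graph into blocks; and the fact that in a 2-connected graph embedded in the sphere every face is bounded by a cycle.

**Lemma 3.** Let $H$ be a nonempty planar graph with pairwise vertex-disjoint $6^-$-cycles, with $t_i$ cycles of length $i$, $n$ vertices and $e$ edges. Then $q(H):=3n-2e+t_3+t_4\ge3$.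

**Step 1: reduction to one block.** The purpose is to reach 2-connected graphs, where faces are cycles. Each of $n,e,t_3,t_4$ is additive over components, so $q$ is too, and we may take $H$ connected. If $H=K_1$, then $q(H)=3$. If $H$ has an edge, then $n-1=\sum_B(|V(B)|-1)$ over the blocks $B$, every edge lies in exactly one block, and every cycle lies in exactly one block. Hence
$$q(H)-3=3(n-1)-2e+t_3+t_4=\sum_B\bigl(q(B)-3\bigr), \tag{2}$$
and it suffices to show $q(B)\ge3$ for each block. For $B=K_2$ we have $q=4$. If $B$ is a cycle of length $\ell$, then $q(B)\ge3\ell-2\ell=\ell\ge3$. From now on let $H$ be 2-connected and not a cycle.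

**Step 2: short faces are distinct short cycles.** The purpose is to bound the number of short faces by the number of short cycles. Embed $H$ in the sphere; every face is bounded by a cycle. Suppose a face $F$ has boundary cycle $Z$. Then $F$ lies in one of the two components of the sphere minus $Z$. Since $F$ has no boundary point inside this component, it is both open and closed in it, so $F$ is the whole component. If two faces had the same boundary $Z$, they would be the two components, and $H$ would equal $Z$, which is excluded. So distinct faces have distinct boundary cycles, and there are at most $t_i$ faces of length $i$ for $3\le i\le6$.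

**Step 3: the count.** The purpose is to combine face lengths, Euler's formula and disjointness. Let $f$ be the number of faces. The face lengths sum to $2e$. Compared with $7$, a face of length $3,4,5,6$ falls short by $4,3,2,1$, so
$$2e\ge7f-4t_3-3t_4-2t_5-t_6,\qquad f=2-n+e.$$
Substituting $f$ gives
$$5e\le7n-14+4t_3+3t_4+2t_5+t_6.$$
Therefore
$$5q(H)=15n-10e+5t_3+5t_4\ge n+28-3t_3-t_4-4t_5-2t_6. \tag{3}$$
Since the $6^-$-cycles are disjoint, $n\ge3t_3+4t_4+5t_5+6t_6$. Hence $5q(H)\ge28+3t_4+t_5+4t_6\ge28$, and $q(H)\ge6$ because $q(H)$ is an integer. $\square$

**Proof of Theorem 2 from Theorem 1.** Let $G$ be planar with pairwise vertex-disjoint $6^-$-cycles, and let $\mathcal C$ be the set of all its 3-cycles and 4-cycles, which are pairwise vertex-disjoint. Let $X\subseteq V(G)$ be nonempty. Every cycle of $G[X]$ is a cycle of $G$, so $G[X]$ satisfies the hypotheses of Lemma 3. Its 3- and 4-cycles are exactly the members of $\mathcal C$ with all vertices in $X$. So $q(X)=q(G[X])\ge3$, and Theorem 1 applies. $\square$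

It remains to prove Theorem 1.

## A cycle of degree-3 vertices transmits colors

Where should one look in a graph with no vertex of degree at most 2? If $q(V(G))>0$ and all degrees are at least 3, the marked cycles outnumber the surplus degrees, so some marked cycle has only vertices of degree 3. (This is proved below.) The sensible move is to delete this cycle $C$, color the rest, and extend. Suppose each vertex $v_i$ of $C$ has one edge leaving $C$. Then each $v_i$ keeps two allowed colors. Two colors per vertex on a cycle may fail: let $C$ be a triangle, let all bijections be the identity on $\{1,2,3\}$, and let the three outside neighbors all have color $1$. Then the triangle must be colored from $\{2,3\}$, which is impossible. This is where plain deletion stops.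

The way past is to describe the failures exactly. The next lemma says that we win if somewhere on the cycle a color of $v_i$ costs $v_{i+1}$ nothing.

**Lemma 4.** Let $C=v_1\cdots v_m$ be a cycle in a multigraph with a 3-cover, indices mod $m$, and let $J$ be the sub-multigraph induced on $V(C)$. Let $L'(v_j)\subseteq L(v_j)$ with $|L'(v_j)|\ge\deg_J(v_j)$ for all $j$. Suppose that for some $i$ we have $\deg_J(v_{i+1})=2$, and some $x\in L'(v_i)$ forbids, along the cycle edge $v_iv_{i+1}$, no color of $L'(v_{i+1})$. Then $J$ has a coloring with all colors taken from the sets $L'$.

**Proof.** Color $v_i$ with $x$. Then color $v_{i-1},v_{i-2},\dots,v_{i+2}$ in this order, and $v_{i+1}$ last. When $v_j$ with $j\ne i,i+1$ is to be colored, its neighbor $v_{j-1}$ is still uncolored (for $j=i+2$ this neighbor is $v_{i+1}$). So at most $\deg_J(v_j)-1$ edges forbid a color at $v_j$, fewer than $|L'(v_j)|$, and a color is available. At $v_{i+1}$ the only edges of $J$ are the two cycle edges. The edge from $v_i$ forbids no color of $L'(v_{i+1})$, and the edge from $v_{i+2}$ forbids at most one. Since $|L'(v_{i+1})|\ge2$, a color is available. $\square$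

In the situation above, let $\alpha_i$ be the color forbidden at $v_i$ from outside. If extension fails, Lemma 4 will show that the cycle edge $v_iv_{i+1}$ matches $\alpha_i$ with $\alpha_{i+1}$ for every $i$. So one color $\alpha_1$ determines all the others, and hence the color of one outside neighbor determines the colors of all the others. Consequently, *a single extra edge between two outside neighbors, with the right bijection, excludes every bad coloring.* We may therefore delete $C$ and add one edge.

The prism shows this by hand. Delete one triangle $v_1v_2v_3$, leaving $u_1u_2u_3$, and add a second edge between $u_1$ and $u_2$ whose bijection forbids exactly the pairs of colors at $u_1,u_2$ for which extension can fail. The triangle with one doubled edge can be colored in the order $u_1,u_2,u_3$, with at most two colors forbidden at each vertex. That coloring extends to the prism. So the prism is 3-good although it is 3-regular. The example also shows why multigraphs are needed.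

This move does not suit the planar hypothesis. If $C$ is a triangle and $u_1,u_2$ are joined outside $C$ by a path with four edges, the cycle formed with $u_1v_1v_2u_2$ has length $7$ and is harmless, but the new edge closes a 5-cycle, which may touch other short cycles. The weight is better behaved: a new edge lowers it by $2$ on the sets containing both ends and leaves all other sets alone. So the proof lives in the class of Theorem 1. The question becomes whether, among the possible new edges, one keeps all weights at least $2$. If every one fails, each comes with an obstructing set of weight at most $3$, and we must show that such sets cannot coexist.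

## The minimal counterexample and its low-weight sets

Let $(G,\mathcal C)$ be a counterexample to Theorem 1 with $|V(G)|$ minimum, and fix a 3-cover of $G$ with no coloring. The empty multigraph has the empty coloring.

**Step 1: every vertex has degree at least 3.** This removes the greedy case. Suppose $d(v)\le2$. In $G-v$ mark those cycles of $\mathcal C$ that avoid $v$. For $X\subseteq V(G)\setminus\{v\}$ the value $q(X)$ is unchanged, so $G-v$ satisfies the hypothesis and, by minimality, has a coloring. At most 2 colors are forbidden at $v$, so the coloring extends to $G$, a contradiction.

**Step 2: some $C\in\mathcal C$ has all its vertices of degree exactly 3.** This finds the cycle to delete. Since $2e(V(G))=\sum_vd(v)$,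
$$2\le q(V(G))=\sum_v(3-d(v))+|\mathcal C|,$$
so $\sum_v(d(v)-3)<|\mathcal C|$. All terms are nonnegative by Step 1. If every marked cycle contained a vertex of degree at least 4, disjointness of the marked cycles would give $\sum_v(d(v)-3)\ge|\mathcal C|$, a contradiction.

Fix such a cycle $C=v_1\cdots v_m$, with $m\in\{3,4\}$ and indices mod $m$. Let $G_0=G-V(C)$ and $\mathcal C_0=\mathcal C\setminus\{C\}$. All weights of subsets of $V(G_0)$ are the same for $(G_0,\mathcal C_0)$ as for $(G,\mathcal C)$, because no marked cycle other than $C$ meets $V(C)$. By minimality $G_0$ has a coloring. Given a coloring of $G_0$, let $L'(v_i)$ be the set of colors of $v_i$ not forbidden along edges from $V(G_0)$.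

**Step 3: $C$ has no chords and no parallel edges.** The purpose is to show that each $v_i$ has exactly one edge leaving $C$. Let $J=G[V(C)]$; we claim that $J$ has exactly $m$ edges. Every $v_j$ has degree 2 or 3 in $J$: at least 2 because of the cycle, at most 3 because $d(v_j)=3$. Suppose $J$ has more than $m$ edges; then some vertex has degree 3 in $J$.

If all have degree 3 in $J$, then $3m$ is even, so $m=4$, $J$ has 6 edges, and $q(V(C))=12-12+1=1$, a contradiction. So both degrees occur, and going around the cycle we find $i$ with $\deg_J(v_i)=3$ and $\deg_J(v_{i+1})=2$.

Take a coloring of $G_0$. The vertex $v_j$ has $3-\deg_J(v_j)$ edges to $V(G_0)$, so $|L'(v_j)|\ge\deg_J(v_j)$. Also $L'(v_i)=L(v_i)$, and $v_{i+1}$ has exactly one edge to $V(G_0)$, so exactly one color of $L(v_{i+1})$ is missing from $L'(v_{i+1})$. Let $x\in L(v_i)$ be the color that forbids this missing color along $v_iv_{i+1}$; it exists because the edge carries a bijection. Lemma 4 applies with $x$, and $G$ is colored, a contradiction.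

Hence each $v_i$ has exactly one edge $f_i$ leaving $C$. Let $u_i\in V(G_0)$ be its other end, and put $U=\{u_1,\dots,u_m\}$. The $u_i$ need not be distinct.

**Step 4: colors at the $u_i$ determine each other.** This makes the transmission of colors precise. Let $\varphi$ be any coloring of $G_0$, and let $\alpha_i\in L(v_i)$ be the color forbidden at $v_i$ along $f_i$, so $L'(v_i)=L(v_i)\setminus\{\alpha_i\}$ has size 2. Let $\pi_i:L(v_i)\to L(v_{i+1})$ be the bijection of the edge $v_iv_{i+1}$. We claim
$$\alpha_{i+1}=\pi_i(\alpha_i)\quad\text{for all } i. \tag{4}$$
If (4) fails for some $i$, then $x=\pi_i^{-1}(\alpha_{i+1})\ne\alpha_i$, so $x\in L'(v_i)$, and along $v_iv_{i+1}$ it forbids only $\alpha_{i+1}\notin L'(v_{i+1})$. By Step 3 all degrees in $J$ are 2 and all sets $L'$ have size 2, so Lemma 4 extends $\varphi$ to $G$, a contradiction.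

Let $\rho_i:L(u_i)\to L(v_i)$ be the bijection of $f_i$, so $\alpha_i=\rho_i(\varphi(u_i))$. Iterating (4) from $i$ to $j$, we get, for all $i<j$ and every coloring $\varphi$ of $G_0$,
$$\varphi(u_j)=\sigma_{ij}(\varphi(u_i)),\qquad \sigma_{ij}=\rho_j^{-1}\,\pi_{j-1}\cdots\pi_i\,\rho_i, \tag{5}$$
where $\sigma_{ij}:L(u_i)\to L(u_j)$ is a bijection that does not depend on $\varphi$.

**Step 5: sets containing all of $U$ have large weight.** This gives the lower bound that low-weight sets will violate. If $U\subseteq Y\subseteq V(G_0)$, then adding $V(C)$ to $Y$ adds $m$ vertices, the $m$ edges of $C$, the $m$ edges $f_i$, and exactly one marked cycle. So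
$$2\le q(Y\cup V(C))=q(Y)+3m-2(2m)+1=q(Y)-m+1,$$
that is,
$$q(Y)\ge m+1. \tag{6}$$

**Step 6: two different $u_i,u_j$ lie in a set of weight at most 3.** This is the reduction by one new edge. Suppose $u_i\ne u_j$ with $i<j$. Let $G_{ij}$ be $G_0$ with a new edge $u_iu_j$ (possibly parallel to an existing one) carrying the bijection $\sigma_{ij}$. A coloring of this 3-cover would be a coloring $\varphi$ of $G_0$ with $\varphi(u_j)\ne\sigma_{ij}(\varphi(u_i))$, contradicting (5). So $G_{ij}$ is not 3-good. It has fewer vertices than $G$, so by minimality $(G_{ij},\mathcal C_0)$ violates the hypothesis: some nonempty $A\subseteq V(G_0)$ has weight at most $1$ in $G_{ij}$. In $G$ we have $q(A)\ge2$, so the new edge counts in $A$. That is, $u_i,u_j\in A$, and the weight in $G_{ij}$ is $q(A)-2$. Hence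
$$u_i,u_j\in A\subseteq V(G_0),\qquad q(A)\le3. \tag{7}$$

If one such set contained all of $U$, then (6) would already give a contradiction, as $m+1\ge4$. But each pair may have its own set. To combine them we need an inequality for unions and intersections.

## Submodularity, and the marked 4-cycle that breaks it

One would like $q(X)+q(Y)\ge q(X\cup Y)+q(X\cap Y)$. The edges help: each edge between $X\setminus Y$ and $Y\setminus X$ gains $2$ for the left side. The marked cycles hurt: a marked cycle inside $X\cup Y$ but inside neither $X$ nor $Y$ costs $1$. For a marked triangle with $X=\{p,a\}$, $Y=\{r,a\}$ the edge $pr$ pays: the left side is $4+4=8$, and the right side is $4+3=7$. For a marked 4-cycle $p\,a\,r\,b$ with $X=\{p,a,b\}$ and $Y=\{r,a,b\}$ nothing pays: $q(X)+q(Y)=5+5=10$, while $q(X\cup Y)+q(X\cap Y)=5+6=11$. So the inequality is false in general, and this configuration, with three vertices of a 4-cycle on each side, is the one to avoid.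

**Definition (closed set).** A set $X\subseteq V(G_0)$ is *closed* if no 4-cycle of $\mathcal C_0$ has exactly three vertices in $X$.

For a marked 4-cycle, two of its vertices form a closed set and so do all four of them, but three do not.

**Step 7: closed sets are available.** We need closedness to pass to intersections and to be attainable in (7).

The intersection of closed sets $X,Y$ is closed. If a marked 4-cycle had exactly three vertices in $X\cap Y$, it would have at least three, hence all four, in $X$, and likewise in $Y$. Then all four are in $X\cap Y$, a contradiction.

The set $A$ in (7) can be chosen closed. Among all sets $A$ satisfying (7) take one of maximum size. Suppose a 4-cycle of $\mathcal C_0$ has exactly three vertices in $A$, and let $z$ be its fourth vertex; note $z\in V(G_0)$. Adding $z$ adds one vertex, at least the two cycle edges at $z$, and exactly one marked cycle, since only one marked cycle passes through $z$. So $q(A\cup\{z\})\le q(A)+3-4+1=q(A)\le3$, contradicting the maximality of $|A|$.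

**Lemma 5.** Let $X,Y\subseteq V(G_0)$, at least one of them closed, and let $c(X,Y)=e(X\setminus Y,Y\setminus X)$. Then
$$q(X)+q(Y)\ \ge\ q(X\cup Y)+q(X\cap Y)+c(X,Y). \tag{8}$$

**Proof.** An edge inside $X\cup Y$ lies inside $X$, or inside $Y$, or joins $X\setminus Y$ to $Y\setminus X$; it lies inside both $X$ and $Y$ exactly when it lies inside $X\cap Y$. So
$$e(X)+e(Y)=e(X\cup Y)+e(X\cap Y)-c(X,Y).$$
Let $\tau$ be the number of $\Delta\in\mathcal C_0$ with $V(\Delta)\subseteq X\cup Y$ but $V(\Delta)\not\subseteq X$ and $V(\Delta)\not\subseteq Y$. In the same way,
$$t(X)+t(Y)=t(X\cup Y)+t(X\cap Y)-\tau.$$
Since $|X|+|Y|=|X\cup Y|+|X\cap Y|$, we get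
$$q(X)+q(Y)=q(X\cup Y)+q(X\cap Y)+2c(X,Y)-\tau,$$
and it suffices to show $\tau\le c(X,Y)$.

Let $\Delta$ be counted by $\tau$. It has a vertex $p\in X\setminus Y$ and a vertex $r\in Y\setminus X$. We claim that $\Delta$ has an edge between $X\setminus Y$ and $Y\setminus X$. If $\Delta$ is a triangle, $pr$ is such an edge. Let $\Delta$ be a 4-cycle without such an edge. Then $p$ and $r$ are opposite on $\Delta$, and each of the other two vertices is adjacent on $\Delta$ to both $p$ and $r$. Such a vertex lies in $X\cup Y$. It is not in $X\setminus Y$, because of its edge to $r$, and not in $Y\setminus X$, because of its edge to $p$. So it lies in $X\cap Y$. Then $\Delta$ has exactly three vertices in $X$ and exactly three in $Y$, so neither set is closed, a contradiction.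

Different cycles $\Delta$ are vertex-disjoint, so they give different edges. Hence $\tau\le c(X,Y)$. $\square$

## Three sets around three outside neighbors

**Step 8: $|U|\ge3$, and three vertices of $U$ already force weight at least 4.** The purpose is to replace (6), which speaks of all of $U$, by a statement about three vertices that works for $m=3$ and $m=4$ alike.

If $|U|=1$, then $q(U)=3<m+1$, contradicting (6). If $|U|=2$, the set $A$ of (7), applied to indices with $u_i\ne u_j$, contains $U$ and has $q(A)\le3<m+1$, again contradicting (6). So $|U|\ge3$. We claim
$$q(Y)\ge4\quad\text{for every } Y\subseteq V(G_0)\text{ with }|Y\cap U|\ge3. \tag{9}$$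
If $Y\supseteq U$, then $q(Y)\ge m+1\ge4$ by (6). Otherwise $m=|U|=4$ and $Y$ contains exactly three of the $u_i$. Let $u_l\notin Y$ and $u_k\in Y$, and take a closed $A\ni u_k,u_l$ with $q(A)\le3$ by Steps 6 and 7. The set $Y\cup A$ contains $U$, so it has weight at least $5$; the set $Y\cap A$ contains $u_k$, so it has weight at least $2$. By Lemma 5,
$$q(Y)\ge q(Y\cup A)+q(Y\cap A)-q(A)\ge5+2-3=4.$$

**Step 9: two sets miss the contradiction by exactly one, and everything is tight.** This step shows what two low-weight sets give, and records the equalities. Let $x_1,x_2,x_3\in U$ be distinct. By Steps 6 and 7 there are closed sets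
$$A\ni x_1,x_2,\qquad B\ni x_2,x_3,\qquad D\ni x_3,x_1,$$
each of weight at most $3$. The set $A\cup B$ contains $x_1,x_2,x_3$, so $q(A\cup B)\ge4$ by (9). The set $A\cap B$ contains $x_2$, so $q(A\cap B)\ge2$. Lemma 5 gives
$$6\ge q(A)+q(B)\ge q(A\cup B)+q(A\cap B)+c(A,B)\ge4+2+0.$$
There is no contradiction yet: the upper bound for $q(A\cup B)$ is $4$, and we would need $3$. But equality holds throughout, so
$$q(A)=q(B)=3,\quad q(A\cup B)=4,\quad q(A\cap B)=2,\quad c(A,B)=0. \tag{10}$$
The same argument gives the same equalities for the pairs $B,D$ and $D,A$, whose unions also contain $x_1,x_2,x_3$ and whose intersections contain $x_3$ and $x_1$. Put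
$$P_1=A\cap B\ni x_2,\qquad P_2=B\cap D\ni x_3,\qquad P_3=D\cap A\ni x_1.$$
These sets are closed by Step 7, and $q(P_i)=2$. The intersection of any two of them is $K=A\cap B\cap D$.

**Step 10: the case $K\ne\emptyset$.** Here the three intersections are glued along $K$. By Lemma 5, as $P_1\cap P_2=K$ and $q(K)\ge2$,
$$q(P_1\cup P_2)\le2+2-q(K)\le2.$$
Next, $(P_1\cup P_2)\cap P_3=K$, and $P_3$ is closed, so Lemma 5 gives
$$q(P_1\cup P_2\cup P_3)\le2+2-q(K)\le2.$$
This set contains $x_1,x_2,x_3$, contradicting (9).

**Step 11: the case $K=\emptyset$.** Here we glue $D$ onto $A\cup B$ along a set of weight at least $4$, and use $c(A,B)=0$. Since $K=\emptyset$, the set $P_2=B\cap D$ misses $A$ and $P_3=D\cap A$ misses $B$, so $P_2\subseteq B\setminus A$ and $P_3\subseteq A\setminus B$. These sets are disjoint, and no edge joins them, because $c(A,B)=0$. Marked cycles can only add to the weight of a union, so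
$$q(P_2\cup P_3)\ge q(P_2)+q(P_3)=4.$$
Now $(A\cup B)\cap D=P_2\cup P_3$, and $D$ is closed. By Lemma 5 and (10),
$$q(A\cup B\cup D)\le q(A\cup B)+q(D)-q(P_2\cup P_3)\le4+3-4=3.$$
This set contains $x_1,x_2,x_3$, contradicting (9).

Both cases are impossible, so no counterexample exists. This proves Theorem 1, and with it Theorem 2: there is no planar graph with distance between any two distinct $6^-$-cycles at least 1 that is not DP-3-colorable. $\square$

## $K_4$ and the threshold 2

The bound $q\ge2$ in Theorem 1 cannot be replaced by $q\ge1$. Take $K_4$ with one marked triangle. A set of size $1$ has weight $3$, of size $2$ weight $6-2=4$, of size $3$ weight $9-6=3$ or, for the marked triangle, $4$. The whole graph has weight $12-12+1=1$. So all nonempty sets have weight at least $1$, yet $K_4$ is not even 3-colorable.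

Since $q(X)\le1$ means $2e(X)\ge3|X|+t(X)-1$, the theorem can be read as a density statement: if a graph $G$ is not DP-3-colorable, then for every family of pairwise vertex-disjoint 3- and 4-cycles there is a nonempty $X$ with $2e(X)\ge3|X|+t(X)-1$. For $K_4$ with one marked triangle and $X=V(K_4)$ there is equality, $12=12+1-1$.

## Overlapping cycles and the projective plane

Lemma 3 needed only $q\ge2$ but delivered $5q\ge28$ on 2-connected planar graphs other than cycles. The slack pays for a weaker hypothesis. For a simple graph $G$ let $c_i(v)$ be the number of $i$-cycles through $v$, and put
$$\omega(v)=c_3(v)+\tfrac14c_4(v)+\tfrac45c_5(v)+\tfrac13c_6(v).$$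
For example, a vertex on one 4-cycle and two 6-cycles, and on no other $6^-$-cycle, has $\omega=\tfrac14+\tfrac23=\tfrac{11}{12}$; a vertex on one 4-cycle and one 5-cycle, and no other, has $\omega=\tfrac{21}{20}$. The coefficients are chosen so that
$$\sum_v\omega(v)=3t_3+t_4+4t_5+2t_6, \tag{11}$$
since an $i$-cycle is counted at its $i$ vertices. The right side is the loss in (3).

**Theorem 6.** Let $G$ be a graph in which any two distinct cycles of lengths in $\{3,4\}$ are vertex-disjoint.

(a) If $G$ embeds in the plane or the projective plane and $\omega(v)\le1$ for all $v$, then $G$ is DP-3-colorable.

(b) If $G$ is planar and $\sum_v\max(0,\omega(v)-1)\le22$, then $G$ is DP-3-colorable.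

In particular, Theorem 2 holds for projective-planar graphs: if the $6^-$-cycles are disjoint, each vertex lies on at most one of them, so $\omega\le1$. Also, a vertex on no other $6^-$-cycle may lie on up to three 6-cycles.

**Step 1: reduction to blocks.** As before, the purpose is to reach 2-connected graphs. Mark all 3- and 4-cycles of $G$. The hypotheses pass to induced subgraphs, since $\omega$ can only decrease. So by Theorem 1 it suffices to show $q(H)\ge2$ for each nonempty $H=G[X]$. By additivity over components we may take $H$ connected. If $H=K_1$, then $q(H)=3$. If $H$ has an edge, (2) holds, with $q(K_2)=4$ and $q\ge3$ for cycle blocks.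

Now let $B$ be a 2-connected block that is not a cycle. If $B$ is planar, embed it in the sphere and put $\chi=2$. Otherwise take an embedding in the projective plane and put $\chi=1$; it is cellular because $B$ is connected and nonplanar, a standard fact (see Mohar–Thomassen, *Graphs on Surfaces*). In both cases Euler's formula reads $f=\chi-n+e$, with $n,e,f$ the numbers of vertices, edges and faces. Each face is bounded by a closed facial walk, and the lengths of these walks sum to $2e$. Two consecutive edges of a facial walk form a *corner* at their common vertex. The corners at $y$ correspond to the consecutive pairs in the cyclic order of the edges around $y$, so there are $d(y)$ of them, each used once. Hence: (i) if a facial walk turns back along an edge at $y$, then $d(y)=1$; (ii) if two different corners at $y$ are formed by the same two edges, then $d(y)=2$, since for $d(y)\ge3$ the consecutive pairs in the cyclic order are distinct. As $B$ is 2-connected, all its degrees are at least $2$, so (i) never occurs in $B$.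

**Step 2: every face of length at most 6 is bounded by a cycle.** On the projective plane this is not automatic. A facial walk has length at least $3$: there are no loops, and in a simple graph a closed walk of length 2 turns back along an edge. So a facial walk without repeated vertices is a cycle. Suppose a facial walk of length at most 6 visits a vertex $v$ twice. Then it splits at $v$ into two closed walks. Neither has length 1. Neither has length 2, since a part $v\,y\,v$ would turn back at $y$. So both have length 3, and they are triangles through $v$. By disjointness of 3-cycles they are the same triangle $vab$, and the facial walk is cyclically $v\,a\,b\,v\,b\,a$ or $v\,a\,b\,v\,a\,b$. The first turns back along $vb$ at its second visit to $v$, which is impossible. The second has at each of $v,a,b$ two corners formed by the same pair of edges, so by (ii) these vertices have degree 2. Since $B$ is connected, it is a triangle, a contradiction.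

**Step 3: such faces have distinct boundary cycles.** This bounds the number of faces of length $i$ by the number $t_i$ of $i$-cycles of $B$, for $3\le i\le 6$. If two faces had the same boundary cycle $Z$, then at each vertex of $Z$ two corners would be formed by the same two edges, so all these vertices would have degree 2, and $B=Z$ would be a cycle, a contradiction.

**Step 4: the count.** This repeats Step 3 of Lemma 3 with $\chi$ in place of $2$. From $2e\ge7f-4t_3-3t_4-2t_5-t_6$ and $f=\chi-n+e$ we get $5e\le7n-7\chi+4t_3+3t_4+2t_5+t_6$. So, using (11) for $B$,
$$5q(B)\ge n+14\chi-3t_3-t_4-4t_5-2t_6=14\chi+\sum_{v\in V(B)}\bigl(1-\omega_B(v)\bigr), \tag{12}$$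
where $\omega_B$ is $\omega$ computed in $B$.

**Step 5: part (a).** Here $\omega_B\le\omega\le1$, so (12) gives $5q(B)\ge14\chi\ge14$, hence $q(B)\ge3$. By (2), $q(H)\ge3$ for every connected $H$, and (a) follows.

**Step 6: part (b).** The purpose is to show that at most one block can fall below $3$, and only by one. Now every $B$ is planar and $\chi=2$. Put $\mathrm{ex}(B)=\sum_{v\in V(B)}\max(0,\omega_B(v)-1)$; then (12) gives $5q(B)\ge28-\mathrm{ex}(B)$. Fix a vertex $v$. Each cycle of $H$ lies in one block, so $\sum_B\omega_B(v)\le\omega(v)$, the sum being over the blocks containing $v$. If $S$ is the set of these blocks with $\omega_B(v)>1$ and $S\ne\emptyset$, then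
$$\sum_B\max(0,\omega_B(v)-1)=\sum_{B\in S}\omega_B(v)-|S|\le\omega(v)-1,$$
and if $S=\emptyset$ the left side is $0$. So the left side is at most $\max(0,\omega(v)-1)$ in all cases, and summing over $v$ gives $\sum_B\mathrm{ex}(B)\le22$.

Hence each 2-connected non-cycle block has $5q(B)\ge28-22=6$, so $q(B)\ge2$. If $q(B)\le2$, then $10\ge5q(B)\ge28-\mathrm{ex}(B)$, so $\mathrm{ex}(B)\ge18$; two such blocks would give a sum of at least $36>22$. So at most one block has $q(B)=2$, and all others have $q(B)\ge3$. By (2), $q(H)\ge3-1=2$. $\square$
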